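# Volume growth and positive solutions of $\Delta u+u^\sigma\le 0$ on complete manifolds

## Dimension five against dimension four for $\Delta u+u^2\le 0$

Take $u(x)=\dfrac{2}{1+|x|^2}$ on $\mathbb R^5$ and write $r=|x|$, $v=(1+r^2)^{-1}$. Then
$$v'=-\frac{2r}{(1+r^2)^2},\qquad v''=-\frac{2}{(1+r^2)^2}+\frac{8r^2}{(1+r^2)^3},$$
$$\Delta v=v''+\frac4r v'=\frac{-10(1+r^2)+8r^2}{(1+r^2)^3}=-\frac{10+2r^2}{(1+r^2)^3}.$$
Hence
$$-\Delta u=\frac{4(5+r^2)}{(1+r^2)^3}\ \ge\ \frac{4}{(1+r^2)^2}=u^2 .$$
So on $\mathbb R^5$ there is a positive function with $\Delta u+u^2\le0$ everywhere.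

Now try the same on $\mathbb R^4$. Let $u\ge0$ be a $C^2$ function on $\mathbb R^4$ with $\Delta u+u^2\le 0$ and $u\not\equiv0$. We look for a contradiction. Let $\bar u(r)$ be the average of $u$ over the sphere $|x|=r$. Spherical averages commute with the Euclidean Laplacian, and the average of $u^2$ is at least $\bar u^2$ by Cauchy–Schwarz, so
$$(r^3\bar u')'\le -r^3\bar u^2,\qquad\text{hence}\qquad -r^3\bar u'(r)\ \ge\ \int_0^r s^3\bar u(s)^2\,ds .$$
In particular $\bar u$ is nonincreasing. Choose $r_0>0$ with $m:=\int_0^{r_0}s^3\bar u^2ds>0$.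

There is a lower bound that improves itself. For $r\ge r_0$ we have $-\bar u'(r)\ge mr^{-3}$. Integrating from $r$ to $\infty$ and using $\bar u\ge0$ gives $\bar u(r)\ge m/(2r^2)$. Insert this back: $\int_0^r s^3\bar u^2ds\ge\frac{m^2}{4}\log(r/r_0)$, so $-\bar u'(s)\ge\frac{m^2}{4}s^{-3}\log(r/r_0)$ for $s\ge r\ge r_0$, and one more integration gives
$$\bar u(r)\ \ge\ \frac{m^2\log(r/r_0)}{8r^2}\qquad(r\ge r_0).$$

There is also an upper bound. Since $\bar u$ is nonincreasing, $\int_0^rs^3\bar u^2ds\ge \frac{r^4}{4}\bar u(r)^2$, so $-\bar u'\ge\frac r4\bar u^2$. The lower bound $m/(2r^2)$ and monotonicity show $\bar u>0$, so $(1/\bar u)'\ge r/4$, hence $1/\bar u(r)\ge r^2/8$, that is, $\bar u(r)\le 8/r^2$. The two bounds contradict each other once $\log(r/r_0)>64/m^2$. On $\mathbb R^4$ the only nonnegative solution is $0$.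

What separates the two cases? In $\mathbb R^N$ the ball of radius $r$ has volume $V(r)=\mathrm{const}\cdot r^N$, and
$$\int^\infty\frac{r^3}{V(r)}\,dr=\mathrm{const}\int^\infty r^{3-N}dr$$
diverges for $N=4$ and converges for $N=5$. The divergence at $N=4$ is logarithmic, like the logarithm in the argument above. Does an integral of this kind decide the matter on an arbitrary complete manifold, where there are no spherical averages and nothing is known except how fast balls grow?

## The divergence condition on the volume, and the theorems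

Throughout, $M$ is a connected, geodesically complete, non-compact Riemannian manifold with geodesic distance $d$, Riemannian measure $\mu$ and Laplace–Beltrami operator $\Delta$. Fix $x_0\in M$ and write
$$\rho(x)=d(x_0,x),\qquad B(x_0,r)=\{\rho<r\},\qquad V(r)=\mu(B(x_0,r)).$$
Fix $\sigma>1$. A *solution* of
$$\Delta u+u^\sigma\le0 \tag{1}$$
is a function $u\in C^2(M)$ that satisfies (1) pointwise on $M$.

The known result from which the problem starts is this. If, for some $C>0$ and all large $r$,
$$V(r)\le C\,r^p\log^q r\qquad\text{with } p=\frac{2\sigma}{\sigma-1},\quad q=\frac1{\sigma-1}, \tag{2}$$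
then any nonnegative solution of (1) is identically zero. The exponents are sharp: for any $p,q$ with $p>\frac{2\sigma}{\sigma-1}$, or with $p=\frac{2\sigma}{\sigma-1}$ and $q>\frac1{\sigma-1}$, some manifold satisfies the volume bound with these $p,q$ and carries a positive solution of (1).

The conjecture, taken from "PDEs on manifolds and volume growth", replaces (2) by an integral condition: *if*
$$\int^\infty\frac{r^{2\sigma-1}}{V(r)^{\sigma-1}}\,dr=\infty, \tag{3}$$
*then any nonnegative solution of (1) is identically zero.*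

Two quick checks. Condition (2) implies (3): raising (2) to the power $\sigma-1$ gives $V^{\sigma-1}\le C^{\sigma-1}r^{2\sigma}\log r$, so the integrand in (3) is at least a constant times $1/(r\log r)$. And (3) asks for less: for the function $r^{p}(\log r\,\log\log r)^{q}$, with $p,q$ as in (2), the integrand is $1/(r\log r\log\log r)$, whose integral still diverges, while (2) fails. For $\sigma=2$, condition (3) is $\int^\infty r^3V^{-1}dr=\infty$, the integral of the first section.

The conjecture is true, in the following quantitative form.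

**Theorem 1.** There is a constant $C(\sigma)$, depending only on $\sigma$, such that every nonnegative solution $u\not\equiv0$ of (1) on $M$ satisfies, for every $R>0$,
$$\Big(\int_{B(x_0,R)}u^\sigma d\mu\Big)^{\sigma-1}\int_{2R}^\infty\frac{r^{2\sigma-1}}{V(r)^{\sigma-1}}\,dr\ \le\ C(\sigma). \tag{4}$$

The conjecture follows. If $u\ge0$ is a solution and $u\not\equiv0$, then $u>0$ by the strong minimum principle recalled below, so the first factor in (4) is positive and the integral is finite. Hence (3) forces $u\equiv0$.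

The condition is the right one among all conditions of the form $V\le W$.

**Theorem 2.** Let $N\ge2$ and let $W:(0,\infty)\to(0,\infty)$ be nondecreasing with $\int_1^\infty r^{2\sigma-1}W(r)^{1-\sigma}dr<\infty$. Then there is a complete non-compact rotationally symmetric metric on $\mathbb R^N$ with $V(r)\le W(r)$ for all large $r$ (where $x_0=0$), on which (1) has a positive $C^2$ solution.

**Corollary 3.** For a nondecreasing $W:(0,\infty)\to(0,\infty)$ the following are equivalent:

1. $\int^\infty r^{2\sigma-1}W^{1-\sigma}dr=\infty$;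
2. on every connected complete non-compact $M$ with $V(r)\le W(r)$ for all large $r$, the only nonnegative solution of (1) is $0$.

No assumption on curvature, volume doubling or a Green function is made. We shall use these textbook facts.

- *Hopf–Rinow.* On a complete $M$, closed balls are compact. As $M$ is non-compact, $\rho$ is then unbounded, and as $M$ is connected, $\rho$ takes every value in $[0,\infty)$.
- *Green's formula with Lipschitz test functions.* If $v\in C^2(M)$ and $\xi$ is Lipschitz with compact support, then $\int(-\Delta v)\,\xi\,d\mu=\int\nabla v\cdot\nabla\xi\,d\mu$. The function $\rho$ is Lipschitz with constant $1$, so $|\nabla\rho|\le1$ almost everywhere.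
- *Minimum principles.* Call a $C^2$ function $v$ superharmonic if $\Delta v\le0$. If $\Omega$ is relatively compact with non-empty boundary, in a connected $M$, and $v\in C^2(\Omega)\cap C(\overline\Omega)$ is superharmonic in $\Omega$ with $v\ge0$ on $\partial\Omega$, then $v\ge0$ in $\Omega$. A nonnegative superharmonic function on a connected open set is either identically $0$ or strictly positive.
- *Dirichlet problem.* If $\Omega$ is relatively compact with smooth boundary and non-empty boundary, and $F\in C^{\alpha}(\overline\Omega)$, then $-\Delta w=F$ in $\Omega$, $w=0$ on $\partial\Omega$ has a unique solution $w\in C^{2,\alpha}(\overline\Omega)$.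
- *Monotone limits.* A nondecreasing, locally bounded sequence of harmonic functions converges in $C^2_{loc}$ to a harmonic function.

## Flux through an annulus, and the recursion it gives for $u$

The argument on $\mathbb R^4$ rested on a flux: the mass $\int_{B(x_0,r)}u^\sigma$ has to flow out through spheres, and this keeps $u$ from being small further out. On a general $M$ we cannot average over spheres. Nor can we use second derivatives of cutoffs built from $\rho$, because $\Delta\rho$ is not controlled. So we use first derivatives only and cutoffs on annuli. The next lemma says that a positive superharmonic function carrying a given flux across an annulus must have a certain $L^\sigma$ size there.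

**Lemma 4.** Let $t=\frac12\min(1,\sigma-1)$ and $c=(t/18)^\sigma$. Let $v\in C^2(M)$ with $v>0$ and $-\Delta v\ge0$ on $M$. For $0<a<b<\infty$ put $A=\{a<\rho<b\}$. Then
$$\int_Av^\sigma d\mu\ \ge\ c\,\Big(\int_{B(x_0,a)}(-\Delta v)\,d\mu\Big)^{\sigma}(b-a)^{2\sigma}\mu(A)^{1-\sigma}. \tag{5}$$

**Proof.** The set $A$ is open, relatively compact, and non-empty since $\rho$ takes all values in $[0,\infty)$. So $0<\mu(A)<\infty$. Put $\delta=(b-a)/3$ and take two cutoffs, both functions of $\rho$:

- $\eta=1$ for $\rho\le a+\delta$, $\eta=0$ for $\rho\ge a+2\delta$, linear in $\rho$ in between;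
- $\zeta=1$ for $a+\delta\le\rho\le a+2\delta$, $\zeta=0$ for $\rho\notin(a,b)$, linear in $\rho$ in between.

Both are Lipschitz with compact support and gradients bounded by $1/\delta$, and $\nabla\zeta=0$ almost everywhere outside $A$.

*Energy bound.* The purpose is to control $|\nabla v|$ on the middle third with a weight. Test $-\Delta v\ge0$ with the nonnegative Lipschitz function $v^{-t}\zeta^2$:
$$0\le\int\nabla v\cdot\nabla(v^{-t}\zeta^2)\,d\mu=-t\int v^{-1-t}|\nabla v|^2\zeta^2d\mu+2\int v^{-t}\zeta\,\nabla v\cdot\nabla\zeta\,d\mu .$$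
Write $E=\int v^{-1-t}|\nabla v|^2\zeta^2d\mu<\infty$. Splitting $v^{-t}=v^{-(1+t)/2}v^{(1-t)/2}$ and using Cauchy–Schwarz, $tE\le 2E^{1/2}\big(\int v^{1-t}|\nabla\zeta|^2d\mu\big)^{1/2}$, so
$$E\le\frac4{t^2}\int v^{1-t}|\nabla\zeta|^2d\mu\le\frac{4}{t^2\delta^2}\int_Av^{1-t}d\mu .$$

*Flux bound.* The purpose is to bound the mass inside by the gradient in the middle third. Since $\eta\ge0$, and $\eta=1$ on $B(x_0,a)$,
$$\int_{B(x_0,a)}(-\Delta v)\,d\mu\le\int(-\Delta v)\eta\,d\mu=\int\nabla v\cdot\nabla\eta\,d\mu\le\frac1\delta\int_{\{a+\delta\le\rho\le a+2\delta\}}|\nabla v|\,d\mu .$$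
On the last domain $\zeta=1$. Writing $|\nabla v|=\big(v^{-(1+t)/2}|\nabla v|\big)\,v^{(1+t)/2}$ and using Cauchy–Schwarz and the energy bound,
$$\int_{B(x_0,a)}(-\Delta v)\,d\mu\le\frac1\delta E^{1/2}\Big(\int_Av^{1+t}d\mu\Big)^{1/2}\le\frac{18}{t(b-a)^2}\Big(\int_Av^{1-t}d\mu\Big)^{1/2}\Big(\int_Av^{1+t}d\mu\Big)^{1/2}.$$

*Hölder.* By the choice of $t$ we have $0<1-t<1+t<\sigma$. For $\kappa\in\{1-t,1+t\}$, Hölder's inequality gives
$$\int_Av^\kappa d\mu\le\Big(\int_Av^\sigma d\mu\Big)^{\kappa/\sigma}\mu(A)^{1-\kappa/\sigma}.$$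
The two values of $\kappa$ add up to $2$, so in the product $t$ disappears from the exponents:
$$\int_{B(x_0,a)}(-\Delta v)\,d\mu\le\frac{18}{t(b-a)^2}\Big(\int_Av^\sigma d\mu\Big)^{1/\sigma}\mu(A)^{1-1/\sigma}.$$
Raise to the power $\sigma$ and rearrange to get (5). $\blacksquare$

As a check of the exponents, let $M=\mathbb R^N$, $N\ge3$, and let $v$ be the potential of a radial bump, scaled so that $v=r^{2-N}$ for large $r$. With $b=2a$, the left side of (5) is a constant times $a^{N-(N-2)\sigma}$, and the right side a constant times $a^{2\sigma}a^{N(1-\sigma)}$, which is the same power. So (5) has the right order in $a$.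

The sensible first move is to apply Lemma 4 to a positive solution $u$ itself. Fix $R>0$ and put
$$X_k=\int_{B(x_0,2^kR)}u^\sigma d\mu,\qquad \alpha_k=(2^kR)^{2\sigma}\,V(2^{k+1}R)^{1-\sigma}\qquad(k\ge0).$$
With $a=2^kR$ and $b=2^{k+1}R$ we have $\int_{B(x_0,a)}(-\Delta u)\ge X_k$ and $\mu(A)\le V(2^{k+1}R)$, so (5) gives
$$X_{k+1}-X_k\ \ge\ c\,X_k^\sigma\,\alpha_k. \tag{6}$$
The sequence $\alpha_k$ is the right one. Since $V$ is nondecreasing,
$$\int_{2R}^\infty\frac{r^{2\sigma-1}}{V(r)^{\sigma-1}}dr=\sum_{k\ge0}\int_{2^{k+1}R}^{2^{k+2}R}\frac{r^{2\sigma-1}}{V(r)^{\sigma-1}}dr\le\sum_{k\ge0}\frac{(2^{k+2}R)^{2\sigma}}{2\sigma}V(2^{k+1}R)^{1-\sigma}=\frac{4^{2\sigma}}{2\sigma}\sum_{k\ge0}\alpha_k, \tag{7}$$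
so (3) implies $\sum_k\alpha_k=\infty$.

Here the argument stops. Since $X_k\ge X_0>0$, summing (6) gives $\int_Mu^\sigma d\mu\ge cX_0^\sigma\sum_k\alpha_k$, and under (3) the right side is infinite. That would be a contradiction if we knew $\int_Mu^\sigma d\mu<\infty$. But a positive solution can have $\int_Mu^\sigma d\mu=\infty$: for $u=2/(1+|x|^2)$ on $\mathbb R^5$ with $\sigma=2$,
$$\int_{\mathbb R^5}u^2dx=\mathrm{const}\int_0^\infty\frac{4r^4}{(1+r^2)^2}\,dr=\infty .$$
And (6) alone contradicts nothing. With $\alpha_k=1/(k+1)$, whose sum diverges, and any $X_0>0$, the recipe $X_{k+1}=X_k+cX_k^\sigma\alpha_k$ defines a sequence of finite numbers satisfying (6). What is missing is a bound from above.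

## A potential below $u$ with finite $L^\sigma$ mass

Lemma 4 needs only a positive superharmonic function and a flux. So it can be applied to a function other than $u$. Keep only a compact piece $f$ of the source $u^\sigma$, and let $h$ be the potential of $f$. It has a fixed total flux, and it is the smallest object carrying that flux, so there is hope that $\int_Mh^\sigma d\mu$ is finite. In the $\mathbb R^5$ example, with a radial $f$ supported in $B(0,R)$, one gets $h=\mathrm{const}\cdot r^{-3}$ for $r\ge R$, and $\int^\infty r^{-6}r^4dr<\infty$. We shall show that in general $\int_Mh^\sigma d\mu\le\frac{\sigma}{\sigma-1}\int_M f\,d\mu$, for every $u$ and $M$.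

Let $u\ge0$, $u\not\equiv0$, solve (1). Since $\Delta u\le-u^\sigma\le0$, the strong minimum principle gives $u>0$ on $M$. Fix $R>0$ and $\chi\in C_c^\infty(B(x_0,R))$ with $0\le\chi\le1$, $\chi\not\equiv0$, and put
$$f=\chi u^\sigma\in C_c^2(M),\qquad \Lambda=\int_Mf\,d\mu>0 .$$

**Step 1: construction of $h$.** The purpose is to solve $-\Delta h=f$ on $M$ with $0<h\le u$. No Green function of $M$ is assumed to exist; the barrier $u$ makes the construction converge.

Take an exhaustion $\Omega_1\Subset\Omega_2\Subset\cdots$ of $M$ by relatively compact connected open sets with smooth non-empty boundary and $\overline{B(x_0,R)}\subset\Omega_1$. To get one, take a smooth proper function $M\to[0,\infty)$, use its sublevel sets at regular values increasing to $\infty$, starting high enough that the compact set $\overline{B(x_0,R)}$ lies in one component, and keep in each sublevel set the component containing $x_0$. Every compact set lies in a connected compact set containing $x_0$, so these components exhaust $M$. Their boundaries are non-empty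 because $M$ is connected and non-compact.

Let $h_n\in C^{2,\alpha}(\overline\Omega_n)$ solve
$$-\Delta h_n=f\ \text{ in }\Omega_n,\qquad h_n=0\ \text{ on }\partial\Omega_n .$$
We have:

- $h_n>0$ in $\Omega_n$, by the minimum principles, since $f\ge0$ and $f\not\equiv0$ in $\Omega_n$;
- $h_n\le h_{n+1}$ in $\Omega_n$, since $h_{n+1}-h_n$ is harmonic there and nonnegative on $\partial\Omega_n$;
- $h_n\le u$ in $\Omega_n$, since $-\Delta(u-h_n)\ge u^\sigma-f=(1-\chi)u^\sigma\ge0$ and $u-h_n=u>0$ on $\partial\Omega_n$.

So $h_n$ increases pointwise to a function $h$ with $0<h\le u$. For fixed $n$, the functions $h_m-h_n$, $m>n$, are harmonic in $\Omega_n$, nondecreasing in $m$ and bounded by $u$. Hence $h-h_n$ is harmonic in $\Omega_n$ and the convergence is in $C^2_{loc}$. As $n$ is arbitrary,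
$$h\in C^2(M),\qquad 0<h\le u,\qquad -\Delta h=f\ \text{ on } M .$$

**Step 2: the bound**
$$\int_Mh^\sigma d\mu\ \le\ \frac{\sigma}{\sigma-1}\,\Lambda. \tag{8}$$
The inequality $h\le u$ alone does not give this, since $\int_Mu^\sigma d\mu$ may be infinite. We compare total masses through boundary fluxes instead. On $\Omega_n$ let $w_n$ solve $-\Delta w_n=h_n^\sigma$ with $w_n=0$ on $\partial\Omega_n$. If we knew
$$w_n\le K h_n\quad\text{in }\Omega_n, \tag{9}$$
then, as both sides vanish on $\partial\Omega_n$, the outward normal derivatives would be ordered and the divergence theorem would give $\int_{\Omega_n}h_n^\sigma\le K\int f=K\Lambda$. To prove (9) we need a function $v_n$ with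
$$-\Delta v_n\ge h_n^\sigma,\qquad v_n\le Kh_n,\qquad v_n=0\text{ on }\partial\Omega_n .$$
The function $u$ has the first property, because $-\Delta u\ge u^\sigma\ge h_n^\sigma$, but not the second or the third. The idea is to bend $u$ down to a multiple of $h_n$ by a concave function of the ratio $u/h_n$, without losing the first property.

So put $s=u/h_n\ge1$ on $\Omega_n$ and try $v_n=h_n\varphi(s)$ with a smooth $\varphi$ on $[1,\infty)$ still to be chosen. The product and chain rules give
$$\Delta v_n=\varphi\,\Delta h_n+2\varphi'\,\nabla h_n\cdot\nabla s+h_n\varphi'\,\Delta s+h_n\varphi''|\nabla s|^2,$$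
and $u=h_ns$ gives
$$\Delta u=s\,\Delta h_n+2\nabla h_n\cdot\nabla s+h_n\,\Delta s .$$
Multiply the second identity by $\varphi'$ and use it to remove $\Delta s$ and $\nabla h_n\cdot\nabla s$ from the first:
$$-\Delta v_n=\varphi'(s)(-\Delta u)+\big(\varphi(s)-s\varphi'(s)\big)(-\Delta h_n)-h_n\varphi''(s)|\nabla s|^2. \tag{10}$$
Now read off what $\varphi$ should do. If $\varphi'\ge0$, the first term is at least $\varphi'(s)u^\sigma=\varphi'(s)s^\sigma h_n^\sigma$, and this equals $h_n^\sigma$ exactly when $\varphi'(s)=s^{-\sigma}$. Then $\varphi''=-\sigma s^{-\sigma-1}<0$, so the third term is nonnegative. For the second term we need $\varphi-s\varphi'\ge0$ on $[1,\infty)$. Its derivative is $-s\varphi''>0$, so it is enough that it vanishes at $s=1$, that is, $\varphi(1)=1$. These requirements determine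
$$\varphi(s)=1+\int_1^s\tau^{-\sigma}d\tau=\frac{\sigma-s^{1-\sigma}}{\sigma-1},\qquad \varphi-s\varphi'=\frac{\sigma}{\sigma-1}\big(1-s^{1-\sigma}\big)\ge0 .$$
Since $\sigma>1$, this $\varphi$ is bounded: $\varphi\le\frac\sigma{\sigma-1}$. This gives the second property with $K=\frac{\sigma}{\sigma-1}$.

Explicitly,
$$v_n=\frac{\sigma h_n-u^{1-\sigma}h_n^\sigma}{\sigma-1}\in C^2(\Omega_n)\cap C(\overline\Omega_n),\qquad v_n=0\ \text{ on }\partial\Omega_n,$$
because $u>0$ on $\overline\Omega_n$ and $h_n=0$ on $\partial\Omega_n$. By (10), with $-\Delta u\ge u^\sigma$ and $-\Delta h_n=f\ge0$,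
$$-\Delta v_n\ge s^{-\sigma}u^\sigma=h_n^\sigma\ \text{ in }\Omega_n,\qquad v_n\le\tfrac{\sigma}{\sigma-1}h_n .$$

Next, $h_n^\sigma\in C^1(\overline\Omega_n)$ because $\sigma>1$, so $w_n\in C^{2,\alpha}(\overline\Omega_n)$ exists. The function $v_n-w_n$ is superharmonic in $\Omega_n$, continuous on $\overline\Omega_n$ and zero on $\partial\Omega_n$, so it is nonnegative:
$$w_n\le v_n\le\tfrac\sigma{\sigma-1}h_n\quad\text{in }\Omega_n .$$
The function $\frac{\sigma}{\sigma-1}h_n-w_n$ is nonnegative in $\Omega_n$, vanishes on $\partial\Omega_n$ and is $C^1$ up to the boundary. So its derivative along the outward normal $\nu$ is $\le0$, that is, $-\partial_\nu w_n\le-\frac\sigma{\sigma-1}\partial_\nu h_n$ on $\partial\Omega_n$. By the divergence theorem,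
$$\int_{\Omega_n}h_n^\sigma d\mu=-\int_{\partial\Omega_n}\partial_\nu w_n\le-\frac{\sigma}{\sigma-1}\int_{\partial\Omega_n}\partial_\nu h_n=\frac\sigma{\sigma-1}\int_{\Omega_n}f\,d\mu=\frac{\sigma}{\sigma-1}\Lambda .$$
Extend $h_n$ by $0$ outside $\Omega_n$; these functions increase to $h$, and monotone convergence gives (8).

## Summation over dyadic annuli: proof of Theorem 1

We keep the notation of the previous section and combine the two estimates on $h$: the lower bound (5) on each dyadic annulus, and the upper bound (8) on all of $M$.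

**Step 3: lower bound on each annulus.** The function $h$ is positive, $C^2$, and $-\Delta h=f\ge0$, so Lemma 4 applies to it. Since $f$ is supported in $B(x_0,R)$, for every $a\ge R$ the flux is
$$\int_{B(x_0,a)}(-\Delta h)\,d\mu=\int_Mf\,d\mu=\Lambda .$$
This is the same number on all annuli, in contrast with $X_k$ in (6). For $k\ge0$ let $A_k=\{2^kR<\rho<2^{k+1}R\}$. Then $\mu(A_k)\le V(2^{k+1}R)$, and $1-\sigma<0$, so (5) gives
$$\int_{A_k}h^\sigma d\mu\ \ge\ c\,\Lambda^\sigma(2^kR)^{2\sigma}V(2^{k+1}R)^{1-\sigma}=c\,\Lambda^\sigma\alpha_k .$$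

**Step 4: summation.** The annuli $A_k$ are disjoint, so by (8)
$$c\,\Lambda^\sigma\sum_{k\ge0}\alpha_k\le\int_Mh^\sigma d\mu\le\frac\sigma{\sigma-1}\Lambda,\qquad\text{hence}\qquad \Lambda^{\sigma-1}\sum_{k\ge0}\alpha_k\le\frac{\sigma}{(\sigma-1)c}.$$
Together with (7),
$$\Lambda^{\sigma-1}\int_{2R}^\infty\frac{r^{2\sigma-1}}{V(r)^{\sigma-1}}\,dr\ \le\ C(\sigma):=\frac{4^{2\sigma}}{2\sigma}\cdot\frac{\sigma}{(\sigma-1)c}=\frac{4^{2\sigma}}{2(\sigma-1)}\Big(\frac{18}{t}\Big)^{\sigma},\qquad t=\tfrac12\min(1,\sigma-1).$$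

**Step 5: removing the cutoff.** Here $\Lambda=\int\chi u^\sigma d\mu$, and $C(\sigma)$ does not depend on $\chi$. Let $\chi$ increase to $1$ on $B(x_0,R)$. By monotone convergence $\Lambda\uparrow\int_{B(x_0,R)}u^\sigma d\mu$, and (4) follows. $\blacksquare$

With Theorem 1 the conjecture is proved, as explained after its statement.

## Rotationally symmetric metrics with prescribed volume: proof of Theorem 2

**Definition (rotationally symmetric metric).** Let $N\ge2$ and let $\psi>0$ be smooth on $(0,\infty)$ with $\psi(r)=r$ near $0$. On $\mathbb R^N$ with polar coordinates $(r,\theta)$ consider the metric $dr^2+\psi(r)^2d\theta^2$, where $d\theta^2$ is the metric of the unit sphere $S^{N-1}$, of area $\omega_N$. Its *area function* is $w=\omega_N\psi^{N-1}$.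

Near the origin the metric is Euclidean, so it is smooth. A curve from $0$ to a point with radial coordinate $r$ has length at least $r$, with equality for the radial segment, so $d(0,\cdot)=r$. Closed balls around $0$ are the compact sets $\{r\le r_1\}$, so the metric is complete. With $x_0=0$,
$$V(r)=\int_0^rw(s)\,ds,\qquad \Delta u=\frac1w\,(wu')'\quad\text{for radial }u .$$
For example, $\psi(r)=r$ gives $\mathbb R^N$ with $w=\omega_Nr^{N-1}$, and $\psi$ constant for large $r$ gives a half-cylinder with a cap, where $V$ grows linearly.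

On such a manifold the function $g(r)=\int_r^\infty ds/w(s)$, when finite, is radial and harmonic away from $0$. The first part of the notes suggests what to aim for: $\int^\infty g^\sigma w\,dr<\infty$. Given a volume budget, we should make $g$ small. On an interval of length $\delta$ with $\int w=B$, Cauchy–Schwarz gives $\int 1/w\ge\delta^2/B$, with equality when $w$ is constant. So we let $w$ be nearly constant on intervals over which the budget doubles.

It is enough to construct, for every $W$ as in Theorem 2, a metric with $V\le5W$ for large $r$ and a positive solution. Applied to $W/5$, which satisfies the same hypotheses, this gives the theorem.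

**Step 1: choice of scales.** The purpose is to cut the half-line where the budget doubles. First, $W\to\infty$: since $W$ is nondecreasing,
$$\int_r^{2r}\tau^{2\sigma-1}W(\tau)^{1-\sigma}d\tau\ \ge\ \frac{2^{2\sigma}-1}{2\sigma}\,r^{2\sigma}\,W(2r)^{1-\sigma},$$
and the left side tends to $0$ as $r\to\infty$.

The function $W$ may jump, so put $W_1(r)=\int_{r-1}^rW(\tau)\,d\tau$ for $r\ge2$. This is continuous and nondecreasing, and $W(r-1)\le W_1(r)\le W(r)$. So $W_1\to\infty$, and
$$\int_2^\infty r^{2\sigma-1}W_1^{1-\sigma}dr\le\int_2^\infty r^{2\sigma-1}W(r-1)^{1-\sigma}dr=\int_1^\infty(\tau+1)^{2\sigma-1}W(\tau)^{1-\sigma}d\tau\le2^{2\sigma-1}\int_1^\infty\tau^{2\sigma-1}W^{1-\sigma}d\tau<\infty .$$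
Choose $k_0$ with $2^{k_0}>W_1(2)$, and for $k\ge k_0$ let
$$r_k=\min\{r\ge2:\ W_1(r)\ge2^k\},\qquad \delta_k=r_{k+1}-r_k,\qquad I_k=[r_k,r_{k+1}).$$
By continuity $W_1(r_k)=2^k$, so $r_k$ is strictly increasing and $\delta_k>0$; also $r_k\to\infty$. On $I_k$ we have $2^k\le W_1<2^{k+1}$. Since $r_{k+1}^{2\sigma}-r_k^{2\sigma}\ge\delta_k^{2\sigma}$,
$$\sum_{k\ge k_0}2^{-(k+1)(\sigma-1)}\,\frac{\delta_k^{2\sigma}}{2\sigma}\ \le\ \sum_{k\ge k_0}\int_{I_k}r^{2\sigma-1}W_1^{1-\sigma}dr\ <\ \infty. \tag{11}$$

**Step 2: the metric.** The purpose is a smooth $w>0$ on $(0,\infty)$ with $w(r)=\omega_Nr^{N-1}$ near $0$ and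
$$\int_{I_k}w\,dr\le2\cdot2^k,\qquad b_k:=\int_{I_k}\frac{dr}{w}\le2\,\delta_k^2\,2^{-k}\qquad(k\ge k_0). \tag{12}$$
Start from the step function equal to $c_k=2^k/\delta_k$ on $I_k$, for which $\int_{I_k}w=2^k$ and $\int_{I_k}1/w=\delta_k^22^{-k}$. For each $k>k_0$ replace it on $(r_k-\tau_k,r_k+\tau_k)$ by a smooth monotone transition from $c_{k-1}$ to $c_k$, where $\tau_k>0$ is so small that
$$\tau_k<\tfrac12\min(\delta_{k-1},\delta_k),\quad \tau_k\max(c_{k-1},c_k)\le2^{k-2},\quad \tau_k\max\Big(\frac1{c_{k-1}},\frac1{c_k}\Big)\le\frac12\min\Big(\frac{\delta_{k-1}^2}{2^{k-1}},\frac{\delta_k^2}{2^k}\Big).$$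
The transition intervals are disjoint. On $I_k$, the changes near its two ends add at most $2^{k-2}+2^{k-1}$ to $\int w$ and at most $\delta_k^22^{-k}$ to $\int 1/w$, so (12) holds. Near $r_{k_0}$, on its right, $w$ is the constant $c_{k_0}$. Extend it smoothly and positively to $(0,r_{k_0}]$ so that it equals $\omega_Nr^{N-1}$ near $0$.

Let $\psi=(w/\omega_N)^{1/(N-1)}$, so that $\psi(r)=r$ near $0$, and take the metric $dr^2+\psi^2d\theta^2$. For $r\in I_k$,
$$V(r)\le V(r_{k_0})+\sum_{j=k_0}^k2\cdot2^j\le V(r_{k_0})+4\cdot2^k\le V(r_{k_0})+4W(r)\le5W(r)\quad\text{for large }r,$$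
because $2^k\le W_1(r)\le W(r)$ and $W\to\infty$.

**Step 3: the function $g$ has finite $L^\sigma$ mass at infinity.** By (12) and (11),
$$\sum_{k\ge k_0}2^kb_k^\sigma\le2^\sigma\sum_{k\ge k_0}2^{-k(\sigma-1)}\delta_k^{2\sigma}<\infty .$$
In particular $b_k\le C2^{-k/\sigma}$ for some $C$, so $\sum_kb_k<\infty$ and $g(r)=\int_r^\infty ds/w(s)$ is finite for every $r>0$. Put $g_k=g(r_k)=\sum_{j\ge k}b_j$. Then
$$2^{k/\sigma}g_k=\sum_{i\ge0}2^{-i/\sigma}\big(2^{(k+i)/\sigma}b_{k+i}\big).$$
The right side is a sum over $i$ of shifts of the sequence $(2^{k/\sigma}b_k)_k\in\ell^\sigma$, with weights $2^{-i/\sigma}$. Shifting to the left does not increase the $\ell^\sigma$ norm, so Minkowski's inequality gives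
$$\Big(\sum_{k\ge k_0}2^kg_k^\sigma\Big)^{1/\sigma}\le\frac{1}{1-2^{-1/\sigma}}\Big(\sum_{k\ge k_0}2^kb_k^\sigma\Big)^{1/\sigma}<\infty .$$
As $g$ is decreasing, $g\le g_k$ on $I_k$, and by (12)
$$\int_{r_{k_0}}^\infty g^\sigma w\,dr\le\sum_{k\ge k_0}g_k^\sigma\,2^{k+1}<\infty. \tag{13}$$

**Step 4: the solution.** The purpose is to solve $-\Delta u_0=g^\sigma$, with $g$ capped near $0$, and to see that $u_0$ is comparable with $g$ from above. Let $g_*=\min(g,g(1))$, with $g_*(0)=g(1)$, and $F=g_*^\sigma$. Then $F$ is positive, continuous and constant on $[0,1]$, and $I:=\int_0^\infty Fw\,dr<\infty$ by (13), since $F$ is bounded and $w$ is integrable on $(0,r_{k_0}]$. Define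
$$u_0(r)=\int_r^\infty\frac1{w(s)}\Big(\int_0^sF(\tau)w(\tau)\,d\tau\Big)ds .$$

*Finiteness and upper bound.* Near $0$, where $w=\omega_Ns^{N-1}$ and $F=F(0)$, the outer integrand equals $F(0)s/N$, so there is no singularity at $0$. Bounding the inner integral by $I$ gives $u_0(r)\le I\,g(r)$ for $r>0$. For $r\ge1$ this reads $u_0\le I\,g_*$. For $r\le1$ we have $u_0(r)\le u_0(0)<\infty$ and $g_*(r)=g(1)$. So
$$0<u_0\le C_1g_*\ \text{ on }[0,\infty),\qquad C_1=\max\big(I,\,u_0(0)/g(1)\big).$$

*Regularity and equation.* Near $0$, $u_0=\mathrm{const}-F(0)r^2/(2N)$, which is smooth and satisfies $-\Delta u_0=F(0)$, as the metric is Euclidean there. Away from $0$, $u_0'=-w^{-1}\int_0^rFw\,d\tau$ is $C^1$. So $u_0\in C^2(\mathbb R^N)$ and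
$$-\Delta u_0=-\frac1w(wu_0')'=F=g_*^\sigma\ \ge\ C_1^{-\sigma}u_0^\sigma .$$

*Scaling.* For $u=\varepsilon u_0$ with $\varepsilon>0$,
$$-\Delta u\ \ge\ \varepsilon\,C_1^{-\sigma}u_0^\sigma=\varepsilon^{1-\sigma}C_1^{-\sigma}u^\sigma\ \ge\ u^\sigma\qquad\text{as soon as }\ \varepsilon^{\sigma-1}\le C_1^{-\sigma}.$$
Then $u$ is a positive $C^2$ solution of (1). $\blacksquare$

## Equivalence for volume bounds $V\le W$: proof of Corollary 3

Since $W$ is positive and nondecreasing, $\int_1^{r_1}r^{2\sigma-1}W^{1-\sigma}dr<\infty$ for every $r_1<\infty$. So either statement 1 holds, or $\int_1^\infty r^{2\sigma-1}W^{1-\sigma}dr<\infty$.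

*Statement 1 implies statement 2.* If $V\le W$ for large $r$, then $V^{1-\sigma}\ge W^{1-\sigma}$ there, so $\int^\infty r^{2\sigma-1}V^{1-\sigma}dr\ge\int^\infty r^{2\sigma-1}W^{1-\sigma}dr=\infty$. This is (3), and by Theorem 1 the only nonnegative solution of (1) is $0$.

*Statement 2 implies statement 1.* If statement 1 fails, then $\int_1^\infty r^{2\sigma-1}W^{1-\sigma}dr<\infty$, and Theorem 2 (with $N=2$, say) gives a connected complete non-compact manifold with $V\le W$ for large $r$ and a positive solution of (1). So statement 2 fails. $\blacksquare$
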